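\title{Well-founded models of a completion of ZF can become fewer as the height grows}

\begin{abstract}
For a completion $T$ of ZF and a countable ordinal $\alpha$, let $\mu(T,\alpha)$ be the number of countable transitive models of $T$ of height $\alpha$. We show that $\mu(T,\cdot)$ can drop without dropping to $0$: from a hypothesis weaker than the existence of a well-founded model of ZFC with an inaccessible cardinal we construct $T$ and countable $\alpha<\beta$ with $\mu(T,\alpha)=2^{\aleph_0}$ and $\mu(T,\beta)=1$. From a similar hypothesis we construct a single $T$ for which each of the values $0,1,2,\dots,\aleph_0,2^{\aleph_0}$ occurs at unboundedly many heights below a fixed limit ordinal, so that every $\omega$-sequence of these values is realized along some increasing sequence of heights. The models are generic extensions of countable levels $L_h$ by a tree whose generic branch is its only cofinal branch in the extension. The number of models at height $h$ depends on how $L_h$ is generated rather than on how large $h$ is.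
\end{abstract}

\section{The question and the answer}

A \emph{completion} of ZF is a complete consistent first-order theory in the language of set theory that extends ZF. The \emph{height} of a transitive model is the set of its ordinals. For a completion $T$ of ZF and a countable order type $\tau$, let $\mu(T,\tau)$ be the number of isomorphism types of countable models of $T$ whose ordinals have order type $\tau$. A model of ZF whose ordinals are well-ordered is well-founded, because it has a rank function; it is therefore isomorphic to a transitive model. Distinct transitive models are not isomorphic. So for $\alpha<\omega_1$,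
\[
\mu(T,\alpha)=\text{ the number of countable transitive models of $T$ of height $\alpha$.}
\]
Values of $\mu$ are compared as cardinals. The following question is posed in \cite{CMST}: how does $\mu(T,\alpha)$ behave as a function of $\alpha$, and in particular, can there be $\alpha<\beta$ with
\[
\mu(T,\alpha)>\mu(T,\beta)>0\,?
\]

The simplest theories give no such drop. If $T$ contains $\mathbf V=\mathbf L$, then $L_\alpha$ is the only candidate of height $\alpha$, and $\mu(T,\alpha)\le 1$. At the other extreme, the following facts are known for every completion $T$ of ZF.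
\begin{itemize}
\item[(i)] If $\alpha<\omega_1$ and $\mu(T,\alpha)>\aleph_0$, then $\mu(T,\alpha)=2^{\aleph_0}$.
\item[(ii)] If $\alpha<\omega_1$ and $T\vdash\mathbf V\ne\mathbf{OD}$, then $\mu(T,\alpha)\in\{0,2^{\aleph_0}\}$.
\item[(iii)] If $\tau$ is a countable linear order that is not well-ordered, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.
\end{itemize}
Facts (i)--(iii) are used below only as background; the proofs do not depend on them. They show where to look: since $T$ is complete, a drop between positive values requires that $T$ proves $\mathbf V=\mathbf{OD}$ (by (ii)) and $\mathbf V\neq\mathbf L$. A natural example is the theory of a model $L_a[x]$ where $x$ is generic over $L_a$ and yet definable in $L_a[x]$. A model of the same theory at height $h$ is then $L_h[x']$ for some $x'$ that looks like $x$, and $\mu(T,h)$ counts the possible $x'$. One might expect that a taller $L_h$ leaves more room for $x'$, and hence that positive values of $\mu(T,\cdot)$ do not decrease. This expectation is wrong.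

\medskip
For $n\in\omega$ let $(\mathrm H_n)$ be the following hypothesis.
\begin{quote}
$(\mathrm H_n)$\quad There is a transitive $W\models\mathrm{ZFC}$ (a set, or $W=\mathbf V$) such that $W\models$ ``there is an ordinal $B>\omega_n^{L}$ with $L_B\models\mathrm{ZFC}$''.
\end{quote}
Each of the following two assumptions implies both $(\mathrm H_2)$ and $(\mathrm H_3)$.
\begin{itemize}
\item \emph{ZFC $+$ ``there is an inaccessible cardinal'' has a well-founded model.} Let $W$ be its transitive collapse and $B$ its inaccessible cardinal. Then $B$ is inaccessible in $L^W$, so $L_B\models\mathrm{ZFC}$ and $B>\omega_n^{L^W}$ for all $n$.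
\item \emph{ZF has a well-founded model of height $B\ge\omega_3$.} Let $W=\mathbf V$. Then $L_B\models\mathrm{ZFC}$ and $B\ge\omega_3\ge\omega_3^L$; moreover $B\ne\omega_3^L$, because $L_{\omega_3^L}$ has a largest cardinal.
\end{itemize}
Fix $W$ as in the hypothesis at hand and write $\mathbb L=L^W$, so that $\mathbb L\models\mathrm{ZFC}+\mathbf V=\mathbf L$. Every ordinal below $\omega_1^{\mathbb L}$ is countable.

\begin{theorem}\label{thm:drop}
Assume $(\mathrm H_2)$. There are a completion $T$ of ZF, with $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$, and countable ordinals $\alpha<\beta$ such that $\mu(T,\alpha)=2^{\aleph_0}$ and $\mu(T,\beta)=1$.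
\end{theorem}

\begin{theorem}\label{thm:all}
Assume $(\mathrm H_3)$. There is one completion $T$ of ZF such that for every $v\in\{0,1,2,3,\dots,\aleph_0,2^{\aleph_0}\}$ the set $\{h<\omega_1^{\mathbb L}:\mu(T,h)=v\}$ is unbounded in $\omega_1^{\mathbb L}$. Hence for every sequence $\langle v_k:k<\omega\rangle$ of such values there are countable ordinals $\alpha_0<\alpha_1<\cdots$ with $\mu(T,\alpha_k)=v_k$ for all $k$.
\end{theorem}

By (i) no other values are possible, so Theorem~\ref{thm:all} is optimal as regards the values and their order along $\omega$-sequences of heights. In particular, for one fixed $T$ every pair $v\ne w$ of possible values occurs as $v=\mu(T,\alpha)$, $w=\mu(T,\beta)$ with $\alpha<\beta$: for example $(n+1,n)$, $(\aleph_0,n)$ and $(2^{\aleph_0},\aleph_0)$.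

Some hypothesis beyond ``ZFC has a well-founded model'' is needed.

\begin{remark}\label{rem:hyp}
Suppose there are at least two ordinals $a$ with $L_a\models\mathrm{ZFC}$, and let $a<b$ be the first two. Then $L_b\models\mathrm{ZFC}$, and in $L_b$ there is a well-founded model of ZFC, namely $L_a$. But a transitive model of ZF in $L_b$ has some height $h<b$ with $L_h\models\mathrm{ZFC}$, so $h=a$. Thus in $L_b$ there are no $T$ and $\alpha<\beta$ for which $\mu(T,\alpha)$ and $\mu(T,\beta)$ are both positive.
\end{remark}

Section~\ref{sec:idea} shows the mechanism on ordinals alone. Section~\ref{sec:tree} constructs the forcing, Section~\ref{sec:count} gives a formula for $\mu(T,h)$, and Sections~\ref{sec:drop} and~\ref{sec:all} prove the theorems.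

\section{The idea: embeddings that are cofinal or bounded at $\omega_2$}\label{sec:idea}

\subsection*{Conventions}
We write $<_L$ for the canonical well-order of $L$. Let $L_h$ satisfy ZFC, or ZFC without the power set axiom. For $X\subset L_h$, let $\mathrm{Hull}^{L_h}(X)$ be the set of all elements of $L_h$ that are definable in $L_h$ from finitely many parameters in $X$. Since $<_L$ restricted to $L_h$ is definable in $L_h$ without parameters, $\mathrm{Hull}^{L_h}(X)\prec L_h$. By condensation, if $Y\prec L_h$, then the transitive collapse of $Y$ is some $L_{h'}$; the collapse fixes every ordinal $\xi$ with $\xi\subset Y$ and $\xi\in Y$. We write $\mathrm{Emb}(L_a,L_h)$ for the set of elementary embeddings $L_a\to L_h$. If it is nonempty and $L_a\models\mathrm{ZFC}$, then $L_h\models\mathrm{ZFC}$. A structure is \emph{pointwise definable} if each of its elements is definable in it without parameters. If $L_a$ is pointwise definable, then $\mathrm{Emb}(L_a,L_h)$ has at most one element.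

\subsection*{Two kinds of embeddings}
For this subsection assume $\mathbf V=\mathbf L$ and let $L_B\models\mathrm{ZFC}$ with $B>\omega_2$. Let $i\colon M=L_{\alpha_0}\to L_B$ be the inverse of the collapse of $\mathrm{Hull}^{L_B}(\emptyset)$. So $M$ is countable and pointwise definable. Every $Y\prec L_B$ contains $\mathrm{ran}(i)=\mathrm{Hull}^{L_B}(\emptyset)$, so if $c\colon Y\cong L_h$ is the collapse, then $j=c\circ i$ is the unique element of $\mathrm{Emb}(M,L_h)$. How does $j''\omega_2^M$ lie in $\omega_2^{L_h}$?

\emph{It can be cofinal.} Let $\omega\le\varepsilon<\omega_1$ and $Y=\mathrm{Hull}^{L_B}(\varepsilon)$. Then $\varepsilon\le h<\omega_1$. Every element of $L_h$ is definable in $L_h$ from ordinals below $\varepsilon$, and $\varepsilon\le c(\omega_1)=\omega_1^{L_h}$. Given $\delta<\omega_2^{L_h}$, let $\varphi$ and $a\in(\omega_1^{L_h})^k$ be such that $\delta$ is the unique solution of $\varphi(\cdot,a)$ in $L_h$. In $M$, let $f\colon(\omega_1^M)^k\to\omega_2^M$ send $b$ to the unique solution of $\varphi(\cdot,b)$ if there is one and it is an ordinal $<\omega_2^M$, and to $0$ otherwise. As $\omega_2^M$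 is regular in $M$, some $\rho<\omega_2^M$ bounds all values of $f$. By elementarity $j(\rho)$ bounds all values of $j(f)$, and $j(f)(a)=\delta$. So $\delta\le j(\rho)$.

\emph{It can be bounded.} The set $i''\omega_2^M$ is countable, so it has a bound $\delta<\omega_2$. Let $Y=\mathrm{Hull}^{L_B}(\{\delta\})$. Then $h<\omega_1$, and $c(\delta)<\omega_2^{L_h}$ is a bound for $j''\omega_2^M$.

\medskip
In the first case $h\ge\varepsilon$, so cofinal embeddings occur at arbitrarily large countable heights; in particular they occur \emph{above} a height with a bounded embedding. Now attach to $M$ a generic sequence $x$ of length $\omega_2^M$. A sequence $x'$ of length $\omega_2^{L_h}$ that corresponds to $x$ must extend all $j(x\restriction\gamma)$, $\gamma<\omega_2^M$. If $j''\omega_2^M$ is cofinal in $\omega_2^{L_h}$, there is at most one such $x'$. If it is bounded, and the union of the $j(x\restriction\gamma)$ is a condition, then there are $2^{\aleph_0}$ generic continuations. This will give $\mu=1$ at one height and $\mu=2^{\aleph_0}$ at a smaller one, provided that three points are settled.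
\begin{itemize}
\item In the cofinal case, the union must be generic over $L_h$, so that the number is $1$ and not $0$. The argument above for ordinals should work for dense sets: instead of bounding $\omega_1$ many ordinals below $\omega_2$ we must intersect $\omega_1$ many open dense sets.
\item In the bounded case, the union must be a condition. It has length of cofinality $\omega$, so closure at such lengths is needed.
\item The sequence $x$ must be definable in $M[x]$, so that isomorphism types of models correspond to sequences $x'$. The full tree of all sequences of length $<\omega_2$ with values in $\omega_1$ satisfies the first two demands, but not this one: changing one value of a generic branch, beyond any given condition in it, gives another generic branch with the same extension, so no formula can define the branch.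
\end{itemize}
The tree of the next section meets all three demands. In the cofinal case it is essential that parameters other than natural numbers are allowed: if $L_h=\mathrm{Hull}^{L_h}(\omega)=\mathrm{Hull}^{L_h}(\emptyset)$ and $M$ is pointwise definable, then any $j\in\mathrm{Emb}(M,L_h)$ is onto, and $h=\alpha_0$.

\section{A distributive tree with a unique branch}\label{sec:tree}

All trees below are sets $S$ of sequences of ordinals (functions with ordinal domain), closed under initial segments and ordered by $\subset$. As a forcing notion, longer sequences are stronger. Two nodes $s,t$ are compatible iff one is an initial segment of the other; otherwise we write $s\perp t$. \emph{Open} means closed under extension. The product $S^2$ is ordered coordinatewise. We write $S(\delta)$ for the set of nodes with domain $\delta$ and $S{\restriction}\delta=\bigcup_{\gamma<\delta}S(\gamma)$.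

\begin{proposition}[ZFC $+\ \mathbf V=\mathbf L$]\label{prop:tree}
Let $\nu$ be a regular uncountable cardinal and $\theta=\nu^+$. There is a tree $S\subset{}^{<\theta}\nu$ such that:
\begin{itemize}
\item[\textup{(T1)}] $\emptyset\in S$, and if $s\in S$ and $\xi<\nu$, then $s^\frown\xi\in S$.
\item[\textup{(T2)}] If $s\in S$ and $\mathrm{dom}(s)<\delta<\theta$, then some $t\in S$ with $\mathrm{dom}(t)=\delta$ extends $s$.
\item[\textup{(T3)}] If $\delta<\theta$ is a limit ordinal with $\mathrm{cf}(\delta)<\nu$, and $s\colon\delta\to\nu$ satisfies $s\restriction\gamma\in S$ for all $\gamma<\delta$, then $s\in S$.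
\item[\textup{(T4)}] The intersection of at most $\nu$ open dense subsets of $S$ is open dense.
\item[\textup{(T5)}] $S$ forces that the generic branch $\dot x$ has domain $\theta$ and is the only function $y\colon\theta\to\nu$ with $y\restriction\gamma\in\check S$ for all $\gamma<\theta$.
\end{itemize}
\end{proposition}

For the rest of this section assume $\mathbf V=\mathbf L$ and let $\nu,\theta$ be as in the proposition. We use $\nu^{<\nu}=\nu$ (by GCH) and $H_\kappa=L_\kappa$ for uncountable cardinals $\kappa$. In particular ${}^{<\theta}\nu\subset H_\theta=L_\theta$, and every subset of $L_\theta$ is in $L_{\theta^+}$. Let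
\[
E=\{\delta<\theta:\delta\text{ is a limit ordinal and }\mathrm{cf}(\delta)=\nu\}.
\]
$E$ is stationary in $\theta$, since the supremum of the first $\nu$ elements of a club is in $E$.

The tree is built by levels. Property (T3) dictates the levels of cofinality $<\nu$. On levels $\delta\in E$ we are free to choose which branches of $S{\restriction}\delta$ to continue, and we choose very few, each generic over a small model, and any two mutually generic. Genericity gives (T4). Mutual genericity gives (T5), for the following reason. Given a name $\dot y$ for a second branch, $\dot y\restriction\delta$ can be computed from $\dot x\restriction\delta$ for suitable $\delta\in E$, and it differs from $\dot x\restriction\delta$ by genericity. But both are nodes of level $\delta$, and a node of level $\delta$ cannot be computed from a different one if the two are mutually generic.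

The small models are these. For $\delta\in E$ we have $\nu\le\delta<\theta$, so there is a surjection of $\nu$ onto $\delta$, and it lies in $H_\theta=L_\theta$. Let
\[
\eta_\delta=\text{ the least $\eta$ such that $L_\eta$ contains a surjection of $\nu$ onto $\delta$.}
\]
Then $\eta_\delta<\theta$ and $|L_{\eta_\delta}|\le\nu$. The next lemma says that every subset of $L_\theta$ is reflected to one of these models.

\begin{lemma}\label{lem:reflect}
Let $S\subset{}^{<\theta}\nu$ be a tree with $|S(\gamma)|\le\nu$ for all $\gamma<\theta$, and let $p\in L_{\theta^+}$. There are $\delta\in E$ and $N\prec L_{\theta^+}$ with $\nu\cup\{\nu,\theta,S,p\}\subset N$ and $N\cap\theta=\delta$ such that: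
\begin{itemize}
\item[\textup{(a)}] $S\cap N=S{\restriction}\delta$.
\item[\textup{(b)}] If $A\in N$ and $A\subset L_\theta$, then $A\cap N\in L_{\eta_\delta}$.
\item[\textup{(c)}] If $D\in N$ is a dense subset of $S$ (or of $S^2$), then $D\cap N$ is a dense subset of $S{\restriction}\delta$ (or of $(S{\restriction}\delta)^2$), and $D\cap N\in L_{\eta_\delta}$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\gamma<\theta$ let $H(\gamma)=\mathrm{Hull}^{L_{\theta^+}}(\gamma\cup\{\nu,\theta,S,p\})$. Since $|H(\gamma)|\le\nu$, the set $H(\gamma)\cap\theta$ is bounded in $\theta$; it includes $\gamma$. Also $H(\delta)=\bigcup_{\gamma<\delta}H(\gamma)$ for limit $\delta$. So the set of all $\delta>\nu$ with $H(\delta)\cap\theta=\delta$ is closed, and iterating $\gamma\mapsto\sup(H(\gamma)\cap\theta)+1$ for $\omega$ steps shows that it is unbounded in $\theta$. Choose such a $\delta\in E$ and let $N=H(\delta)$.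

(a) If $s\in S\cap N$, then $\mathrm{dom}(s)\in N\cap\theta=\delta$. Conversely, let $\gamma<\delta$. Then $S(\gamma)\in N$ and $|S(\gamma)|\le\nu$. If $S(\gamma)\neq\emptyset$, then by elementarity $N$ contains a surjection of $\nu$ onto $S(\gamma)$, and $\nu\subset N$ gives $S(\gamma)\subset N$.

(b) First, $N\cap L_\theta$ is transitive. Indeed, let $a\in N\cap L_\theta$ and let $\gamma$ be least with $a\in L_{\gamma+1}$. Then $\gamma\in N\cap\theta$, and as $|L_{\gamma+1}|\le\nu$, the argument in (a) gives $a\subset L_{\gamma+1}\subset N$. Now let $\pi\colon N\cong L_{\bar\eta}$ be the collapse. It is the identity on $N\cap L_\theta$, so $\pi(A)=\{\pi(a):a\in A\cap N\}=A\cap N$ for $A\in N$ with $A\subset L_\theta$. Hence $A\cap N\in L_{\bar\eta}$. It remains to see that $\bar\eta<\eta_\delta$. Note that $\pi(\nu)=\nu$ and $\pi(\theta)=\delta$. As $L_{\theta^+}$ contains no surjection of $\nu$ onto $\theta$, $L_{\bar\eta}$ contains no surjection of $\nu$ onto $\delta$. By the choice of $\eta_\delta$ this means $\bar\eta<\eta_\delta$.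

(c) If $s\in S{\restriction}\delta\subset N$, then some element of $D$ extends $s$, and by elementarity there is one in $D\cap N$. The argument for $S^2$ is the same, since $S^2\cap N=(S{\restriction}\delta)^2$. The last claim is (b).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tree}]
\emph{Construction.} We define $S(\delta)\subset{}^\delta\nu$ by recursion on $\delta<\theta$ with $|S(\delta)|\le\nu$, maintaining closure under initial segments and (T2) for the levels constructed so far. Let $S(0)=\{\emptyset\}$ and $S(\gamma+1)=\{s^\frown\xi:s\in S(\gamma),\ \xi<\nu\}$.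

\emph{Limit $\delta$ with $\mathrm{cf}(\delta)<\nu$.} Let $S(\delta)$ be the set of all $s\colon\delta\to\nu$ with $s\restriction\gamma\in S{\restriction}\delta$ for all $\gamma<\delta$. Such an $s$ is determined by its restrictions to a cofinal set of $\mathrm{cf}(\delta)$ ordinals, so $|S(\delta)|\le\nu^{\mathrm{cf}(\delta)}=\nu$. For (T2), extend a given $s\in S{\restriction}\delta$ successively to lengths from a continuous increasing sequence of order type $\mathrm{cf}(\delta)$ cofinal in $\delta$. At limit steps take the union; its length has cofinality $<\nu$, so the union is in $S{\restriction}\delta$ by construction. The final union is in $S(\delta)$.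

\emph{$\delta\in E$.} Let $\mathcal D_\delta$ consist of the following dense subsets of $(S{\restriction}\delta)^2$:
\begin{itemize}
\item all dense subsets of $(S{\restriction}\delta)^2$ that are in $L_{\eta_\delta}$;
\item $D\times (S{\restriction}\delta)$, for all dense $D\subset S{\restriction}\delta$ with $D\in L_{\eta_\delta}$;
\item $\{(a,b)\in(S{\restriction}\delta)^2:\mathrm{dom}(a)\ge\rho\}$, for $\rho<\delta$.
\end{itemize}
Then $|\mathcal D_\delta|\le\nu$. Let $\langle(s_i,s_i',D_i):i<\nu\rangle$ list (with repetitions if necessary) all triples $(s,s',D)$ with $s\ne s'$ in $S{\restriction}\delta$ and $D\in\mathcal D_\delta$. For all $s\in S{\restriction}\delta$ simultaneously we build a $\subset$-increasing sequence of nodes $B_s^i\in S{\restriction}\delta$, $i<\nu$. Put $B_s^0=s$. At step $i\to i+1$, choose $(a,b)\in D_i$ with $B^i_{s_i}\subset a$ and $B^i_{s'_i}\subset b$, and put $B^{i+1}_{s_i}=a$, $B^{i+1}_{s_i'}=b$; leave the other nodes unchanged. At limit $i<\nu$, put $B_s^i=\bigcup_{k<i}B_s^k$. This is in $S{\restriction}\delta$: its domain is $<\delta$ because $\mathrm{cf}(\delta)=\nu$, and either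 the union is one of the $B_s^k$, or its domain is a limit ordinal of cofinality $\le\mathrm{cf}(i)<\nu$, and the union is a node by construction. Let $B_s=\bigcup_{i<\nu}B_s^i$ and
\[
S(\delta)=\{B_s:s\in S{\restriction}\delta\}.
\]
By the third kind of sets in $\mathcal D_\delta$, $\mathrm{dom}(B_s)=\delta$. Clearly $s\subset B_s$, all proper restrictions of $B_s$ are in $S{\restriction}\delta$, and $|S(\delta)|\le\nu$. The point of the construction is:
\begin{equation}\label{eq:mutual}
\begin{minipage}{0.82\textwidth}
if $D\in L_{\eta_\delta}$ is a dense subset of $S{\restriction}\delta$, then every $B_s$ extends an element of $D$; if $D\in L_{\eta_\delta}$ is a dense subset of $(S{\restriction}\delta)^2$ and $s\ne s'$, then there is $(a,b)\in D$ with $a\subset B_s$ and $b\subset B_{s'}$.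
\end{minipage}
\end{equation}
Let $S=\bigcup_{\delta<\theta}S(\delta)$. Then (T1), (T2) and (T3) hold by construction.

\emph{Proof of \textup{(T4)}.} Let $D_k$ ($k<\nu$) be open dense, with repetitions allowed, and let $s\in S$. Apply Lemma~\ref{lem:reflect} with $p=(s,\langle D_k:k<\nu\rangle)$. Then $s\in S\cap N=S{\restriction}\delta$, and as $\nu\subset N$, all $D_k$ are in $N$. So each $D_k\cap N$ is dense in $S{\restriction}\delta$ and belongs to $L_{\eta_\delta}$. By \eqref{eq:mutual}, $B_s\in S(\delta)$ extends an element of each $D_k$. As the $D_k$ are open, $B_s\in\bigcap_kD_k$, and $s\subset B_s$. So the intersection is dense; it is clearly open.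

\emph{Proof of \textup{(T5)}.} By (T2) the sets $\{s:\mathrm{dom}(s)\ge\delta\}$, $\delta<\theta$, are dense, so $\dot x$ has domain $\theta$, and its proper restrictions are nodes. Suppose that some $q\in S$ forces that $\dot y\colon\theta\to\nu$ is different from $\dot x$ and $\dot y\restriction\gamma\in\check S$ for all $\gamma<\theta$. Let
\begin{align*}
R&=\{(u,t)\in S^2:q\subset u,\ u\Vdash t\subset\dot y\},\\
D_1&=\{a\in S:a\perp q,\text{ or there is }(u,t)\in R\text{ with }u\subset a,\ t\perp a\},\\
D_2&=\{(a,b)\in S^2:a\perp q,\text{ or there is }(u,t)\in R\text{ with }u\subset a,\ t\perp b\}.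
\end{align*}

\emph{$D_1$ is dense in $S$.} Let $a\in S$. If $a\perp q$, then $a\in D_1$. Otherwise $a\cup q\in S$ has an extension that forces $\dot y(\gamma)\ne\dot x(\gamma)$ for some fixed $\gamma<\theta$. Extend further to $a'$ with $\mathrm{dom}(a')>\gamma$ that decides $\dot y\restriction(\gamma+1)$ to be some $t\in S$. Then $(a',t)\in R$, and $t(\gamma)\ne a'(\gamma)$ because $a'\Vdash\dot x(\gamma)=a'(\gamma)$. So $a'\in D_1$.

\emph{$D_2$ is dense in $S^2$.} Let $(a,b)\in S^2$. If $a\perp q$, then $(a,b)\in D_2$. Otherwise let $\gamma=\mathrm{dom}(b)$. Some $a'\supset a\cup q$ decides $\dot y\restriction(\gamma+1)$ to be some $t\in S$, so $(a',t)\in R$. If $t\restriction\gamma\ne b$, then $t\perp b$ and $(a',b)\in D_2$. If $t\restriction\gamma=b$, choose $\xi<\nu$ with $\xi\ne t(\gamma)$; then $b^\frown\xi\in S$ by (T1), $t\perp b^\frown\xi$, and $(a',b^\frown\xi)\in D_2$.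

Apply Lemma~\ref{lem:reflect} with $p=(q,D_1,D_2)$. So $D_1\cap N$ and $D_2\cap N$ are dense in $S{\restriction}\delta$ and $(S{\restriction}\delta)^2$, respectively, and belong to $L_{\eta_\delta}$. Since $q\in S\cap N=S{\restriction}\delta$, we have $B_q\in S(\delta)$ and $q\subset B_q$. Choose $B'\supset B_q$ in $S$ that decides $\dot y\restriction\delta$ to be some $z\in S(\delta)$, say $z=B_{s'}$.

If $s'=q$, then by \eqref{eq:mutual} there is $a\in D_1\cap N$ with $a\subset B_q=z$; put $b=a$. If $s'\ne q$, then by \eqref{eq:mutual} there is $(a,b)\in D_2\cap N$ with $a\subset B_q$ and $b\subset z$. In both cases $a$ and $q$ are compatible, being initial segments of $B_q$. So there is $(u,t)\in R$ with $u\subset a\subset B'$ and $t\perp b$. Since $b\subset z$, also $t\perp z$. But $B'$ forces $t\subset\dot y$ and $z\subset\dot y$, a contradiction.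
\end{proof}

\section{The counting formula}\label{sec:count}

From now on $\nu$ is $\omega_1$ (for Theorem~\ref{thm:drop}) or $\omega_2$ (for Theorem~\ref{thm:all}). If $L_h\models\mathrm{ZFC}$, let
\[
\nu_h=\nu^{L_h},\qquad\theta_h=(\nu_h^+)^{L_h},\qquad S_h=\text{the $<_L$-least tree as in Proposition~\ref{prop:tree}, in the sense of $L_h$.}
\]
These are defined in $L_h$ without parameters by formulas independent of $h$, so every $j\in\mathrm{Emb}(L_a,L_h)$ with $L_a\models\mathrm{ZFC}$ sends $\nu_a,\theta_a,S_a$ to $\nu_h,\theta_h,S_h$. A \emph{cofinal branch} of $S_h$ is a function $y\colon\theta_h\to\nu_h$ all of whose proper restrictions are in $S_h$. It is \emph{generic} over $L_h$ if every open dense $D\subset S_h$ in $L_h$ contains some $y\restriction\gamma$; then $L_h[y]$ is the corresponding generic extension, a transitive model of ZFC of height $h$ in which $\mathbf V=\mathbf L[y]$.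

\medskip
\emph{Fixed for this section:} a countable $M=L_{\alpha_0}\models\mathrm{ZFC}$, with $\nu_M,\theta_M,S_M$ denoting $\nu_{\alpha_0},\theta_{\alpha_0},S_{\alpha_0}$; a cofinal branch $x$ of $S_M$ that is generic over $M$; and $P=M[x]$. For $j\in\mathrm{Emb}(M,L_h)$ let
\[
x_j=\bigcup_{\gamma<\theta_M}j(x\restriction\gamma).
\]
This is a function whose domain is $\sup j''\theta_M\le\theta_h$ and all of whose proper restrictions are in $S_h$.

\begin{lemma}\label{lem:lift}
Let $j\in\mathrm{Emb}(M,L_h)$.
\begin{itemize}
\item[\textup{(a)}] If $x'\supset x_j$ is a generic cofinal branch of $S_h$ over $L_h$, then $j$ extends to an elementary embedding $j^+\colon M[x]\to L_h[x']$ with $j^+(x)=x'$.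
\item[\textup{(b)}] If $L_h=\mathrm{Hull}^{L_h}(\nu_h)$, then $x_j$ itself is a generic cofinal branch of $S_h$ over $L_h$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a name $\tau\in M$ put $j^+(\tau^x)=j(\tau)^{x'}$. Suppose $M[x]\models\varphi(\tau^x)$. Then some $x\restriction\gamma$ forces $\varphi(\tau)$ over $M$, so $j(x\restriction\gamma)$ forces $\varphi(j(\tau))$ over $L_h$. Since $j(x\restriction\gamma)\subset x_j\subset x'$, we get $L_h[x']\models\varphi(j(\tau)^{x'})$. The same holds for several names. Applied to the formula $v_0=v_1$ this shows that $j^+$ is well defined, and then that it is elementary. Canonical names for elements of $M$ and for the generic branch give $j^+\restriction M=j$ and $j^+(x)=x'$.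

(b) This is the argument of Section~\ref{sec:idea} with open dense sets in place of ordinals and (T4) in place of regularity. Let $D\in L_h$ be open dense in $S_h$. By assumption $D$ is the unique solution in $L_h$ of $\varphi(\cdot,a)$ for some formula $\varphi$ and some $a\in{}^k\nu_h$. In $M$, for $b\in{}^k\nu_M$ let $f(b)$ be the unique solution of $\varphi(\cdot,b)$ if there is one and it is open dense in $S_M$, and let $f(b)=S_M$ otherwise. Then $f\in M$ by Replacement, and $j(f)(a)=D$ by elementarity. There are $\nu_M$ many $b$, so (T4) in $M$ shows that $D^*=\bigcap_bf(b)$ is open dense in $S_M$. As $x$ is generic, $x\restriction\gamma\in D^*$ for some $\gamma<\theta_M$. Then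
\[
j(x\restriction\gamma)\in j(D^*)\subset j(f)(a)=D .
\]
So $x_j$ has an initial segment in every open dense $D\in L_h$. By (T2) this applies to $\{s\in S_h:\mathrm{dom}(s)\ge\delta\}$ for each $\delta<\theta_h$; hence $\mathrm{dom}(x_j)=\theta_h$.
\end{proof}

If $P$ is pointwise definable, the isomorphism types of models of $\mathrm{Th}(P)$ of height $h$ can be read off from embeddings and branches.

\begin{proposition}\label{prop:count}
Suppose $P$ is pointwise definable and let $T=\mathrm{Th}(P)$. Then $T$ is a completion of ZF with $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$, and for every $h<\omega_1$, $\mu(T,h)$ is the number of pairs $(j,x')$ such that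
\begin{equation}\label{eq:pairs}
j\in\mathrm{Emb}(M,L_h)\text{ and $x'\supset x_j$ is a generic cofinal branch of $S_h$ over $L_h$.}
\end{equation}
\end{proposition}

\begin{proof}
Let $\sigma$ be the sentence
\begin{quote}
``$S^L$ has exactly one cofinal branch $y\colon\theta^L\to\nu^L$; it is generic over $L$; and $\mathbf V=\mathbf L[y]$'',
\end{quote}
where $\nu^L,\theta^L,S^L$ are as defined above in the sense of $L$. We have $L^P=M$. By (T5) in $M$, $x$ is the only cofinal branch of $S_M$ in $P$, and the rest of $\sigma$ holds in $P=M[x]$ because $x$ is generic over $M$. So $\sigma\in T$. As $y$ is definable and $\mathbf V=\mathbf L[y]$, $\sigma$ implies the axiom of choice and $\mathbf V=\mathbf{OD}$.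

Let $N$ be a countable transitive model of $T$ of height $h$. Then $L^N=L_h$, and $N=L_h[x']$ where $x'$ is the unique cofinal branch of $S_h$ in $N$; it is generic over $L_h$. Since $N\equiv P$ and $P$ is pointwise definable, there is exactly one elementary $e\colon P\to N$: it sends the element of $P$ defined by a formula to the element of $N$ defined by the same formula. It maps $M=L^P$ elementarily to $L^N=L_h$, so $j=e\restriction M\in\mathrm{Emb}(M,L_h)$. It maps $x$ to $x'$, as these are defined by the same formula. For $\gamma<\theta_M$ we get $j(x\restriction\gamma)=e(x\restriction\gamma)=x'\restriction j(\gamma)$. Hence $x_j\subset x'$, and we have assigned to $N$ a pair as in \eqref{eq:pairs}.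

The assignment is injective, because $N=L_h[x']$. It is surjective: given $(j,x')$ as in \eqref{eq:pairs}, Lemma~\ref{lem:lift}(a) gives an elementary $j^+\colon P\to L_h[x']$ that extends $j$ and sends $x$ to $x'$. So $L_h[x']$ is a countable transitive model of $T$ of height $h$. Its unique cofinal branch of $S_h$ is $x'$, and the unique elementary embedding of $P$ into it is $j^+$, whose restriction to $M$ is $j$.
\end{proof}

\begin{corollary}\label{cor:two}
Let $P$ be pointwise definable, $T=\mathrm{Th}(P)$ and $h<\omega_1$.
\begin{itemize}
\item[\textup{(a)}] If $L_h\models\mathrm{ZFC}$ and $L_h=\mathrm{Hull}^{L_h}(\nu_h)$, then $\mu(T,h)=|\mathrm{Emb}(M,L_h)|$.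
\item[\textup{(b)}] If $x_j\subset s$ for some $j\in\mathrm{Emb}(M,L_h)$ and some $s\in S_h$, then $\mu(T,h)=2^{\aleph_0}$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Let $j\in\mathrm{Emb}(M,L_h)$. By Lemma~\ref{lem:lift}(b), $x_j$ is a generic cofinal branch, so $(j,x_j)$ is a pair as in \eqref{eq:pairs}. As $\mathrm{dom}(x_j)=\theta_h$, no other cofinal branch extends $x_j$.

(b) Let $\langle D_n:n<\omega\rangle$ list the open dense subsets of $S_h$ in the countable model $L_h$. By (T1) every node of $S_h$ has two incompatible extensions. So we can choose nodes $s_\sigma\supset s$ for finite binary sequences $\sigma$ such that $s_{\sigma^\frown0}$ and $s_{\sigma^\frown1}$ are incompatible extensions of $s_\sigma$ in $D_n$, where $n$ is the length of $\sigma$. Each $z\in{}^\omega2$ gives a generic cofinal branch $\bigcup_ns_{z\restriction n}\supset s\supset x_j$ (its domain is $\theta_h$ by (T2)), and different $z$ give different branches. So there are at least $2^{\aleph_0}$ pairs as in \eqref{eq:pairs}; there are at most $2^{\aleph_0}$ isomorphism types of countable models.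
\end{proof}

\begin{remark}
For $h<\omega_1$, each $j\in\mathrm{Emb}(M,L_h)$ belongs to $0$, $1$ or $2^{\aleph_0}$ pairs. If $\mathrm{dom}(x_j)=\theta_h$, it belongs to one pair or none, according to whether $x_j$ is generic. If $\mathrm{dom}(x_j)<\theta_h$, a cofinal branch can extend $x_j$ only if $x_j\in S_h$, and then the proof of (b) gives $2^{\aleph_0}$ pairs.
\end{remark}

The next two lemmas collect what the proofs of both theorems need: a criterion for pointwise definability, and the two kinds of heights.

\begin{lemma}\label{lem:pd}
If every element of $M$ is definable in $M$ from the parameter $x(0)$, then $P$ is pointwise definable.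
\end{lemma}

\begin{proof}
By (T5) in $M$, $x$ is definable in $P$ as the unique cofinal branch of $S^L$. Hence so is $x(0)$, hence so is every element of the definable class $L^P=M$, in particular every name $\tau\in M$, and hence every element $\tau^x$ of $P$.
\end{proof}

\begin{lemma}\label{lem:heights}
Let $\nu=\omega_n$ with $n\in\{1,2\}$. Let $B>\omega_{n+1}^{\mathbb L}$ be an ordinal of $\mathbb L$ with $L_B\models\mathrm{ZFC}$. Suppose that $M$ is countable in $\mathbb L$, that $x\in\mathbb L$, and that $i\in\mathrm{Emb}(M,L_B)\cap\mathbb L$. Let $Y\prec L_B$ be a set in $\mathbb L$ that is countable in $\mathbb L$, with collapse $c\colon Y\cong L_h$. Then $h<\omega_1^{\mathbb L}$, and $h\ge\varepsilon$ for every ordinal $\varepsilon\subset Y$. Moreover: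
\begin{itemize}
\item[\textup{(a)}] If $Y=\mathrm{Hull}^{L_B}(X)$ with $X\subset\omega_n^{\mathbb L}$, then $L_h=\mathrm{Hull}^{L_h}(\nu_h)$.
\item[\textup{(b)}] $x_i$ is a node of $S_B$. If $\mathrm{ran}(i)\cup\{x_i\}\subset Y$, then $j=c\circ i\in\mathrm{Emb}(M,L_h)$ and $x_j\subset c(x_i)\in S_h$.
\end{itemize}
\end{lemma}

\begin{proof}
Work in $\mathbb L$. The first claims hold because $L_h$ is countable and $c$ fixes all ordinals below $\varepsilon$. Since $L_{\omega_{n+1}}=H_{\omega_{n+1}}\subset L_B$, the cardinals $\le\omega_{n+1}$ are the same in $L_B$ as in $\mathbb L$. So $\nu_B=\omega_n$ and $\theta_B=\omega_{n+1}$.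

(a) Every element of $L_h$ is definable in $L_h$ from elements of $c''X$, and $c''X\subset c(\omega_n)=\nu_h$.

(b) Let $\gamma^*=\mathrm{dom}(x_i)=\sup i''\theta_M$. As $M$ is countable, $\gamma^*<\omega_{n+1}$ and $\mathrm{cf}(\gamma^*)=\omega$. So $x_i\colon\gamma^*\to\omega_n$ and a cofinal $\omega$-sequence in $\gamma^*$ belong to $H_{\omega_{n+1}}=L_{\omega_{n+1}}\subset L_B$. All proper restrictions of $x_i$ are in $S_B$, and $L_B\models\mathrm{cf}(\gamma^*)=\omega<\nu_B$. Hence $x_i\in S_B$ by (T3) in $L_B$.

Now let $\mathrm{ran}(i)\cup\{x_i\}\subset Y$. Since $Y\prec L_B$, $i\colon M\to Y$ is elementary, and so is $j=c\circ i\colon M\to L_h$. By elementarity $c(x_i)\in c(S_B)=S_h$. For $\gamma<\theta_M$, $i(x\restriction\gamma)\subset x_i$ gives $j(x\restriction\gamma)\subset c(x_i)$. So $x_j\subset c(x_i)$.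
\end{proof}

\section{Proof of Theorem~\ref{thm:drop}}\label{sec:drop}

Let $\nu=\omega_1$. By $(\mathrm H_2)$ there is $B>\omega_2^{\mathbb L}$ in $\mathbb L$ with $L_B\models\mathrm{ZFC}$. Hulls in $L_B$ are formed in $\mathbb L$; the hull of a set that is countable in $\mathbb L$ is countable in $\mathbb L$.

Let $i\colon M=L_{\alpha_0}\to L_B$ be the inverse of the collapse of $\mathrm{Hull}^{L_B}(\emptyset)$. Then $M$ is countable in $\mathbb L$ and pointwise definable. So $|\mathrm{Emb}(M,L_h)|\le1$ for all $h$. Choose in $\mathbb L$ a cofinal branch $x$ of $S_M$ that is generic over $M$, and let $P=M[x]$ and $T=\mathrm{Th}(P)$. By Lemma~\ref{lem:pd}, $P$ is pointwise definable, so Proposition~\ref{prop:count} and Corollary~\ref{cor:two} apply; in particular $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$.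

\emph{A height with $\mu=2^{\aleph_0}$.} By Lemma~\ref{lem:heights}(b), $x_i\in S_B\subset L_B$. Let $Z=\mathrm{Hull}^{L_B}(\{x_i\})$, with collapse $L_\alpha$. As $\mathrm{ran}(i)=\mathrm{Hull}^{L_B}(\emptyset)\subset Z$, Lemma~\ref{lem:heights}(b) gives $j\in\mathrm{Emb}(M,L_\alpha)$ such that $x_j$ is contained in a node of $S_\alpha$. By Corollary~\ref{cor:two}(b), $\mu(T,\alpha)=2^{\aleph_0}$. Also $\alpha<\omega_1^{\mathbb L}$.

\emph{A larger height with $\mu=1$.} Choose $\varepsilon$ with $\alpha<\varepsilon<\omega_1^{\mathbb L}$. Let $Y=\mathrm{Hull}^{L_B}(\varepsilon)$, with collapse $c\colon Y\cong L_\beta$. By Lemma~\ref{lem:heights}, $\alpha<\varepsilon\le\beta<\omega_1^{\mathbb L}$ and $L_\beta=\mathrm{Hull}^{L_\beta}(\nu_\beta)$. As $\mathrm{ran}(i)\subset Y$, we have $c\circ i\in\mathrm{Emb}(M,L_\beta)$. So Corollary~\ref{cor:two}(a) gives $\mu(T,\beta)=|\mathrm{Emb}(M,L_\beta)|=1$.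

Thus $\alpha<\beta$ and $\mu(T,\alpha)=2^{\aleph_0}>1=\mu(T,\beta)>0$. \hfill$\square$

\section{Proof of Theorem~\ref{thm:all}}\label{sec:all}

To obtain other values from Corollary~\ref{cor:two}(a), we need an $M$ with several embeddings into the same $L_h$. So $M$ should not be pointwise definable, while $P=M[x]$ still should be. We let $M$ be generated by one ordinal $c_0$ and code $c_0$ as $x(0)$. The embeddings of $M$ into $L_h$ then correspond to the ordinals in $L_h$ that have the same type as $c_0$. To control their number we find in $L_B$ many ordinals of the same type, so sparse that the relevant hulls of countable sets contain no more of them than are put in. There are $\omega_1$ types in $\mathbb L$, so we look for these ordinals below $\omega_2$; and the ordinals that generate $L_h$ must be below $\nu_h$. This is why we now take $\nu=\omega_2$. By $(\mathrm H_3)$ there is $B>\omega_3^{\mathbb L}$ in $\mathbb L$ with $L_B\models\mathrm{ZFC}$. In this section we write $\omega_k=\omega_k^{\mathbb L}=\omega_k^{L_B}$ for $k\le3$. Again all hulls in $L_B$ are formed in $\mathbb L$.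

\subsection*{A repeated type}
Work in $\mathbb L$. Let
\[
C=\{\gamma<\omega_2:\gamma>\omega_1\text{ and }\mathrm{Hull}^{L_B}(\gamma)\cap\omega_2=\gamma\}.
\]
Since $|\mathrm{Hull}^{L_B}(\gamma)|\le\omega_1$ for $\gamma<\omega_2$, $C$ is club in $\omega_2$. There are only $2^{\aleph_0}=\aleph_1$ complete types over $\emptyset$, so some type $p$ satisfies $p=\mathrm{tp}^{L_B}(\gamma)$ for $\omega_2$ many $\gamma\in C$. Let $R$ be the set of \emph{all} realizations of $p$ in $L_B$. Then $R\subset C$, because membership of $v$ in $C$ is expressed by the formula ``$\omega_1<v<\omega_2$'' together with the formulas, one for each $\varphi$,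
\begin{quote}
``for all tuples $a$ from $v$: if $\varphi(\cdot,a)$ has a unique solution, and this is an ordinal $<\omega_2$, then it is $<v$''.
\end{quote}
These belong to $p$, since $p$ is realized by elements of $C$. Let $r_0<r_1<\cdots$ be the first $\omega$ elements of $R$. As $r_m+1\subset r_{m+1}\in C$, we have $\mathrm{Hull}^{L_B}(r_m+1)\cap\omega_2\subset r_{m+1}$, and hence
\begin{equation}\label{eq:sparse}
\mathrm{Hull}^{L_B}(r_m+1)\cap R=\{r_0,\dots,r_m\}.
\end{equation}

\subsection*{The theory}
Let $i\colon M=L_{\alpha_0}\to L_B$ be the inverse of the collapse of $\mathrm{Hull}^{L_B}(\{r_0\})$, and let $c_0=i^{-1}(r_0)$. Then $M$ is countable in $\mathbb L$, every element of $M$ is definable in $M$ from $c_0$, and $\mathrm{tp}^M(c_0)=p$. As $r_0<\omega_2$, we have $c_0<\nu_M$, so $\langle c_0\rangle\in S_M$ by (T1). Choose in $\mathbb L$ a cofinal branch $x$ of $S_M$ that is generic over $M$ and satisfies $x(0)=c_0$. Let $P=M[x]$ and $T=\mathrm{Th}(P)$. By Lemma~\ref{lem:pd}, $P$ is pointwise definable, so Proposition~\ref{prop:count} and Corollary~\ref{cor:two} apply.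

If $L_h\models\mathrm{ZFC}$, then
\begin{equation}\label{eq:real}
|\mathrm{Emb}(M,L_h)|=\text{the number of realizations of $p$ in $L_h$,}
\end{equation}
since $j\mapsto j(c_0)$ is a bijection between the two sets. It is injective because every element of $M$ is definable from $c_0$. It is surjective: if $d$ realizes $p$ in $L_h$, then sending the element defined in $M$ from $c_0$ by a formula to the element defined in $L_h$ from $d$ by the same formula is well defined and elementary, because $c_0$ and $d$ have the same type.

Let $\varepsilon<\omega_1$. For each value $v\ne0$ we now find a height $h$ with $\varepsilon\le h<\omega_1$ and $\mu(T,h)=v$; the value $0$ is trivial.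

\subsection*{The values $1,2,3,\dots$ and $\aleph_0$}
For $m<\omega$ let
\[
Y_m=\mathrm{Hull}^{L_B}(\varepsilon\cup\{r_0,\dots,r_m\}),\qquad Y_\omega=\mathrm{Hull}^{L_B}(\varepsilon\cup\{r_k:k<\omega\})=\bigcup_{m<\omega}Y_m .
\]
These sets are countable in $\mathbb L$. Since $\varepsilon<\omega_1<r_0$, we have $Y_m\subset\mathrm{Hull}^{L_B}(r_m+1)$. So \eqref{eq:sparse} yields $R\cap Y_m=\{r_0,\dots,r_m\}$, and therefore $R\cap Y_\omega=\{r_k:k<\omega\}$.

Let $Y$ be one of these sets and $c\colon Y\cong L_h$ its collapse. Since $\varepsilon\subset Y$ and $Y$ is the hull of a set of ordinals below $\omega_2$, Lemma~\ref{lem:heights} gives $\varepsilon\le h<\omega_1$ and $L_h=\mathrm{Hull}^{L_h}(\nu_h)$. As $Y\prec L_B$, the realizations of $p$ in $L_h$ are exactly the $c(r)$ with $r\in R\cap Y$. By Corollary~\ref{cor:two}(a) and \eqref{eq:real},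
\[
\mu(T,h)=|\mathrm{Emb}(M,L_h)|=|R\cap Y|,
\]
which is $m+1$ for $Y=Y_m$ and $\aleph_0$ for $Y=Y_\omega$.

\subsection*{The value $2^{\aleph_0}$}
By Lemma~\ref{lem:heights}(b), $x_i\in S_B$. Let $Z=\mathrm{Hull}^{L_B}(\varepsilon\cup\{x_i\})$, with collapse $L_h$. So $\varepsilon\le h<\omega_1$. Since $i(x\restriction1)\subset x_i$, we have $x_i(0)=i(x(0))=i(c_0)=r_0$. Hence $r_0\in Z$ and $\mathrm{ran}(i)=\mathrm{Hull}^{L_B}(\{r_0\})\subset Z$. Lemma~\ref{lem:heights}(b) gives $j\in\mathrm{Emb}(M,L_h)$ such that $x_j$ is contained in a node of $S_h$, and Corollary~\ref{cor:two}(b) gives $\mu(T,h)=2^{\aleph_0}$.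

\subsection*{The value $0$}
The height of a transitive model of ZF is a limit ordinal. So $\mu(T,h)=0$ for every countable successor ordinal $h$.

\medskip
Since $\varepsilon<\omega_1^{\mathbb L}$ was arbitrary, each value occurs unboundedly often below $\omega_1^{\mathbb L}$. Given $\langle v_k:k<\omega\rangle$, choose $\alpha_0<\alpha_1<\cdots$ below $\omega_1^{\mathbb L}$ recursively with $\mu(T,\alpha_k)=v_k$. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{CMST} \emph{Counting Models Of Set Theory}, \texttt{https://www.impan.pl/shop/publication/transaction/download/product/88896}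
\end{thebibliography}
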